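# Blow-up of canonical Sobolev projections as $p\to1$

## 1. Smoothnesses, anisotropic Sobolev spaces, canonical projections

Throughout, $d\ge1$, $[d]=\{1,\dots,d\}$, the $\mathbf e_i$ are the standard basis vectors, and multi-indices are compared coordinatewise. The imaginary unit is written $\mathrm i$, so that $i$ is free to be an index. The Fourier transform is $\hat f(\xi)=\int_{\mathbb R^d} f(x)e^{-\mathrm ix\cdot\xi}\,dx$, extended to tempered distributions; thus $D^\alpha=\partial_1^{\alpha_1}\cdots\partial_d^{\alpha_d}$ has symbol $(\mathrm i\xi)^\alpha$.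

**Definition 1.1 (smoothness).** A $d$-dimensional smoothness is a finite set $S\subset\mathbb Z_+^d$ with $0\in S$ such that $\alpha\in S$ and $\beta\le\alpha$ imply $\beta\in S$.

For $d=1$ these are the sets $\{0,1,\dots,a\}$. For $d=2$ the sets $\{0,\mathbf e_1,\mathbf e_2\}$ and $\{0,1\}^2$ are smoothnesses, while $\{(0,0),(1,1)\}$ is not. For $d=3$ the multi-indices below $(1,0,0)$ or below $(0,1,1)$ form the smoothness $\{0,\mathbf e_1,\mathbf e_2,\mathbf e_3,\mathbf e_2+\mathbf e_3\}$.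

**Definition 1.2 (anisotropic Sobolev space).** For $1\le p<\infty$, $L^p_S(\mathbb R^d)$ is the space of tempered distributions $f$ with $D^\alpha f\in L^p(\mathbb R^d)$ for all $\alpha\in S$. Let $E=\mathbb C^{\#S}$ with the Euclidean norm $|\cdot|_E$, let $\|F\|_p=(\int|F|_E^p\,dx)^{1/p}$ on $L^p(\mathbb R^d,E)$, put $\mathcal Jf=(D^\alpha f)_{\alpha\in S}$ and $\|f\|_{L^p_S}=\|\mathcal Jf\|_p$.

So $\mathcal J$ is an isometry onto a closed subspace of $L^p(\mathbb R^d,E)$. For $S=\{0,\mathbf e_1,\mathbf e_2\}$ we get the usual first-order Sobolev space on $\mathbb R^2$; for $S=\{0,1\}^2$ the mixed derivative $\partial_1\partial_2f$ is required in $L^p$ as well. For $S=\{0,1\}$ the function $f(x)=e^{-|x|}$ belongs to $L^p_S(\mathbb R)$, with $\mathcal Jf=(e^{-|x|},-\operatorname{sgn}(x)e^{-|x|})$.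

**Definition 1.3 (canonical projection).** $R_S$ is the orthogonal projection of $L^2(\mathbb R^d,E)$ onto $\mathcal J(L^2_S(\mathbb R^d))$.

Put $v(\xi)=((\mathrm i\xi)^\alpha)_{\alpha\in S}$. Then $F\in\mathcal J(L^2_S)$ if and only if $\hat F(\xi)\in\mathbb C\,v(\xi)$ for a.e. $\xi$: if $\hat F=v\,h$, then $h$ is the component with index $0$ of $\hat F$, so $h\in L^2$ and $F=\mathcal Jf$ with $\hat f=h$. Hence $R_S$ acts at each frequency as the orthogonal projection onto the line $\mathbb Cv(\xi)$, that is, as the Fourier multiplier with matrix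
$$m_{\alpha\beta}(\xi)=\frac{(\mathrm i\xi)^\alpha\,\overline{(\mathrm i\xi)^\beta}}{\sum_{\gamma\in S}\xi^{2\gamma}},\qquad \alpha,\beta\in S .\tag{1.1}$$
For $S=\{0,1\}$ the entries are $m_{00}=\frac1{1+\xi^2}$, $m_{10}=\frac{\mathrm i\xi}{1+\xi^2}$, $m_{01}=\frac{-\mathrm i\xi}{1+\xi^2}$, $m_{11}=\frac{\xi^2}{1+\xi^2}$.

For $1<p<\infty$, $R_S$ extends to a bounded projection of $L^p(\mathbb R^d,E)$ onto $\mathcal J(L^p_S)$. We write $\|R_S\|_p$ for $\|R_S:L^p\to L^p\|$. Replacing $|\cdot|_E$ by an equivalent norm changes it by a bounded factor independent of $p$.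

Let $T_m$ be the operator with symbol $m$ and $\|T_m\|_p$ its norm on $L^p$. Three elementary facts will be used.

* (a) For $\lambda\in(0,\infty)^n$ the symbol $m(\lambda_1\xi_1,\dots,\lambda_n\xi_n)$ has the same $L^p$ norm as $m$ (change variables in $x$).
* (b) If the $m_j$ are uniformly bounded and $m_j\to m$ a.e., then $\|T_m\|_p\le\liminf_j\|T_{m_j}\|_p$. Indeed for $f\in L^2\cap L^p$ we have $T_{m_j}f\to T_mf$ in $L^2$, hence a.e. along a subsequence, and Fatou's lemma applies.
* (c) A symbol depending only on $\xi_B$, $B\subset[d]$, has the same norm on $L^p(\mathbb R^d)$ as on $L^p(\mathbb R^B)$: apply the operator on slices for $\le$, and test on tensor products for $\ge$.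

How does $\|R_S\|_p$ grow as $p\downarrow1$? The following results are known.

1. For every $S$ there is $C$ with $\|R_S\|_p<C(p-1)^{-d}$ for $p>1$ close to $1$.
2. For every $S$, either $R_S$ is bounded on $L^1$, or $\|R_S\|_p>c(p-1)^{-1}$ for some $c>0$ and all $p>1$ close to $1$.
3. If $d\ge2$ and $S$ consists of the multi-indices below $(1,0,\dots,0)$ or below $(0,1,\dots,1)$, then $\|R_S\|_p>C(p-1)^{-(d-1)}$ for some $C>0$ and all $p>1$ close to $1$.

The paper "Rational Multipliers And Analytical Properties Of Their Transforms" (https://www.impan.pl/shop/publication/transaction/download/product/91854) observes that whenever the precise asymptotics are known they are of the form $(p-1)^{-k}$ with an integer $k$ from $1,\dots,d$, and conjectures that this is always so. Precisely: *if $R_S$ is not bounded on $L^1$, are there an integer $k\in\{1,\dots,d\}$ and $0<c\le C$ with*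
$$c(p-1)^{-k}\le\|R_S\|_p\le C(p-1)^{-k}\qquad\text{for all }p>1\text{ close to }1\ ?\tag{1.2}$$
We shall prove that the answer is yes and read $k$ off the convex hull of $S$. The three known results are not used.

## 2. Intervals, boxes, and two smoothnesses that are not boxes

Intervals. For $S=\{0,1\}$ the entries of (1.1) are the Fourier transforms of $\frac12e^{-|x|}$, of $\pm$ its derivative, and of $\delta_0-\frac12e^{-|x|}$. These are finite measures, so $R_S$ is bounded on $L^1$. For $S=\{0,\dots,a\}$ the entries are, up to unimodular constants, $\xi^j/Q(\xi)$ with $Q=\sum_{l\le a}\xi^{2l}\ge1$ and $0\le j\le2a$. If $j<2a$, partial fractions express this through terms $(\xi-z)^{-m}$ with $\operatorname{Im}z\ne0$, each the transform of an integrable function (a power times a one-sided exponential). If $j=2a$, subtract it from $1$. So $R_S$ is always bounded on $L^1$ when $d=1$.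

Boxes. If $S=\{\beta:\beta\le\alpha\}$, then $\sum_{\gamma\in S}\xi^{2\gamma}=\prod_i\sum_{j\le\alpha_i}\xi_i^{2j}$. Each entry is a product of one-variable entries, hence the transform of a finite measure, and $R_S$ is bounded on $L^1$.

The triangle $S=\{0,\mathbf e_1,\mathbf e_2\}$. All entries are, up to constants, restrictions to $t=1$ of functions homogeneous of degree $0$ and smooth off the origin in $(t,\xi)\in\mathbb R^3$, such as $\xi_1\xi_2/(t^2+|\xi|^2)$ or $t\xi_1/(t^2+|\xi|^2)$. So $|\partial^\kappa m|\le C|\xi|^{-|\kappa|}$, and the Hörmander–Mikhlin theorem (weak type $(1,1)$) with interpolation gives $\|R_S\|_p\le C(p-1)^{-1}$. For the lower bound let $\lambda\to\infty$ in $m_{\mathbf e_1\mathbf e_1}(\lambda\xi)$: the limit is $\mu(\xi)=\xi_1^2/|\xi|^2$, whose kernel off the origin is $\frac1{2\pi}\partial_1^2\log|x|=\frac1{2\pi}\frac{x_2^2-x_1^2}{|x|^4}$. Each annulus $\{e^{-j-1}<|x|<e^{-j}\}$ carries the same positive $L^1$ mass. Test $T_\mu$ on a bump of width $e^{-N}$,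 $N=\frac1{p-1}$, normalized in $L^1$: its $L^p$ norm stays bounded, and about $N$ annuli each contribute a fixed amount to $\|T_\mu f\|_p^p$. So the norm is at least of order $N^{1/p}$, which is comparable with $(p-1)^{-1}$ (Section 4 does this rigorously in general).

The smoothness below $(1,0,0)$ or $(0,1,1)$. Here
$$m_{\mathbf e_1\mathbf e_1}(\lambda^2\xi_1,\lambda\xi_2,\lambda\xi_3)\longrightarrow\frac{\xi_1^2}{\xi_1^2+\xi_2^2\xi_3^2}\qquad(\lambda\to\infty).$$
The limit is invariant under $\xi\mapsto(e^{a+b}\xi_1,e^a\xi_2,e^b\xi_3)$ for all $a,b\in\mathbb R$: a two-parameter group of dilations. We expect about $N^2$ disjoint regions with a fixed contribution each, so growth $(p-1)^{-2}$. The exponent should be the largest dimension of a dilation group preserving such a limit.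

## 3. Faces, supports, and the exponent $k(S)$

Recall that a face of the polytope $\operatorname{conv}S$ is the set where a linear functional $\gamma\mapsto\gamma\cdot\tau$ attains its maximum over $\operatorname{conv}S$; $\tau=0$ gives the whole polytope. If $F$ is a face, then $F=\operatorname{conv}(S\cap F)$, its vertices lie in $S$, and a face of $F$ is a face of $\operatorname{conv}S$.

**Definition 3.1.** For a face $F$ of $\operatorname{conv}S$ let $\operatorname{supp}F$ be the set of $i\in[d]$ such that $\gamma_i$ is not constant on $S\cap F$, and put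
$$k(S)=\max_F\big(|\operatorname{supp}F|-\dim F\big).$$

The span of $F-F$ lies in $\mathbb R^{\operatorname{supp}F}$ and has dimension $\dim F$. So $|\operatorname{supp}F|-\dim F$ is the dimension of $\{v\in\mathbb R^{\operatorname{supp}F}:(\gamma-\gamma')\cdot v=0\ \forall\gamma,\gamma'\in S\cap F\}$, the space of dilation exponents found in Section 2. For the triangle $\{0,\mathbf e_1,\mathbf e_2\}$, vertices, the two axis edges and the whole triangle give $0$, and the edge $[\mathbf e_1,\mathbf e_2]$ gives $2-1=1$; so $k(S)=1$. For the smoothness below $(1,0,0)$ or $(0,1,1)$ the edge $[\mathbf e_1,\mathbf e_2+\mathbf e_3]$ gives $3-1=2$, and $k(S)=2$.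

**Theorem 3.2.** For every smoothness $S$ there are $0<c\le C$ and $p_0>1$ with
$$c(p-1)^{-k(S)}\le\|R_S:L^p\to L^p\|\le C(p-1)^{-k(S)}\qquad(1<p<p_0).$$
Moreover $0\le k(S)\le d-1$, and
$$R_S\text{ is bounded on }L^1\iff k(S)=0\iff S=\{\beta:\beta\le\alpha\}\text{ for some }\alpha.$$

So if $R_S$ is not bounded on $L^1$, then (1.2) holds with $k=k(S)\in\{1,\dots,d-1\}$, and the conjecture is true. All values $1,\dots,d-1$ occur and $k=d$ never occurs, by the next lemma. In particular the order in known result 3 is exactly $(p-1)^{-(d-1)}$, and for $d\ge2$ the bound in known result 1 improves to $C(p-1)^{-(d-1)}$; for $d=1$, $k(S)=0$.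

**Lemma 3.3.** (i) $0\le k(S)\le d-1$. (ii) $k(S)=0$ if and only if $S=\{\beta\le\alpha\}$ for some $\alpha$. (iii) For $1\le k\le d-1$ the smoothness below $\mathbf e_1$ or below $\mathbf e_2+\dots+\mathbf e_{k+1}$ has $k(S)=k$.

*Proof.* (i) Vertices give $0$. If $\dim F\ge1$, then $|\operatorname{supp}F|-\dim F\le d-1$.

(ii) For $S=\{\beta\le\alpha\}$, $\operatorname{conv}S$ is a box and $|\operatorname{supp}F|=\dim F$ for every face. Conversely let $k(S)=0$. Every edge has $|\operatorname{supp}|\le1$, so it is parallel to an axis. Let $\alpha$ be the vertex maximizing a generic strictly positive functional. The edges at $\alpha$ decrease this functional, so they point in directions $-\mathbf e_i$. The edge directions at a vertex generate the tangent cone of the polytope there, so $S\subset\alpha-\mathbb R_+^d$. As $S$ is closed under taking smaller multi-indices, $S=\{\beta\le\alpha\}$. (This is the only place where that closedness is used.)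

(iii) The functional $k\gamma_1+\gamma_2+\dots+\gamma_{k+1}$ has on $S$ the maximum $k$, attained exactly at $\mathbf e_1$ and $\mathbf e_2+\dots+\mathbf e_{k+1}$. So the segment joining them is an edge, and it gives $(k+1)-1=k$. Only $k+1$ variables occur, so a face of dimension at least $1$ gives at most $k$, and vertices give $0$. ∎

Section 4 proves the lower bound, Sections 5–12 the upper bound, Section 13 the $L^1$ statement. $C,c,\varepsilon$ denote positive constants independent of $p$ and of the functions involved, and may change from line to line.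

## 4. The lower bound: multipliers with a $k$-dimensional dilation group

If $k(S)=0$, then $\|R_S\|_p\ge1$, because $R_S$ is a nonzero projection. Let $k(S)\ge1$ and let $F$ be a face with $k:=|\operatorname{supp}F|-\dim F=k(S)$. Put $B=\operatorname{supp}F$, $n=|B|\ge1$, $S_F=S\cap F$, and let $\alpha\in S$ be a vertex of $F$.

**Step 1: passing to the face.** We replace $R_S$ by one scalar multiplier with many dilation symmetries. Choose $\tau\in\mathbb R^d$ with $S_F=\{\gamma\in S:\gamma\cdot\tau\text{ maximal}\}$. For $\xi$ with nonzero coordinates, as $\lambda\to\infty$,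
$$m_{\alpha\alpha}(\lambda^{\tau_1}\xi_1,\dots,\lambda^{\tau_d}\xi_d)\to\mu(\xi):=\Big(\sum_{\gamma\in S_F}\xi^{2(\gamma-\alpha)}\Big)^{-1}\in(0,1].$$
By facts (a) and (b), $\|T_\mu\|_p\le\|T_{m_{\alpha\alpha}}\|_p\le\|R_S\|_p$. For $\gamma\in S_F$ we have $\gamma-\alpha\in\mathbb R^B$, so $\mu$ depends only on $\xi_B$, and by (c) we may work on $\mathbb R^B$. Let
$$V=\{v\in\mathbb R^B:(\gamma-\alpha)\cdot v=0\ \ \forall\gamma\in S_F\},\qquad\dim V=n-\dim F=k .$$
With $e^v\xi=(e^{v_i}\xi_i)_i$ we have $\mu(e^v\xi)=\mu(\xi)$ for $v\in V$. Let $K$ be the tempered distribution with $\hat K=\mu$.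

**Step 2: the kernel is not concentrated on the coordinate hyperplanes.** This guarantees a nonzero contribution at each scale; it would fail for instance for $\mu=1$, $K=\delta_0$. We claim $K\ne0$ on $\{x:x_i\ne0\ \forall i\in B\}$. Suppose the contrary.

First, $K$ has finite order: for a test function $\phi$, $|\langle K,\phi\rangle|=(2\pi)^{-n}|\int\mu(\xi)\hat\phi(-\xi)d\xi|\le C\int|\hat\phi|\le C\max_{|\kappa|\le n+1}\|\partial^\kappa\phi\|_{L^1}$. Put $r=n+1$, $m=r+1$. Let $\varpi\in C_c^\infty(\mathbb R)$ be $1$ near $0$ and let $\chi\in C_c^\infty(\mathbb R^B)$. The function $(\prod x_i)^m\chi\prod_i(1-\varpi(x_i/\delta))$ is a test function supported where all $x_i\ne0$, so $K$ annihilates it. Expanding the product,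
$$\Big\langle K,\Big(\prod x_i\Big)^m\chi\Big\rangle=\sum_{\emptyset\ne I\subset B}(-1)^{|I|+1}\Big\langle K,\Big(\prod x_i\Big)^m\chi\prod_{i\in I}\varpi(x_i/\delta)\Big\rangle .$$
A derivative of order $b\le r$ of $x_i^{r+1}\varpi(x_i/\delta)$ is $O(\delta^{r+1-b})=O(\delta)$. So the test functions on the right tend to $0$ in $C^r$ with supports in a fixed compact set, and letting $\delta\to0$ gives $(\prod x_i)^mK=0$. Since multiplication by $x_i$ corresponds to $\mathrm i\partial_{\xi_i}$, this says $\prod_{i\in B}\partial_{\xi_i}^m\mu=0$, in particular on the open positive orthant, where $\mu$ is smooth and bounded.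

Next we turn this into a statement without derivatives. Let $\Delta_i$ be the forward difference in $\xi_i$ with an arbitrary positive step $h_i$; then $\Delta_i^m\phi(\xi)=\int_{[0,h_i]^m}\partial_i^m\phi(\xi+(s_1+\dots+s_m)\mathbf e_i)\,ds$. Let $B=\{i_1,\dots,i_n\}$. Averaging in all variables but $i_1$ gives $\partial^m_{\xi_{i_1}}\prod_{i\ne i_1}\Delta_i^m\mu=0$. Hence $\prod_{i\ne i_1}\Delta^m_i\mu$ is a polynomial in $\xi_{i_1}\in(0,\infty)$; being bounded, it is constant in $\xi_{i_1}$, so $\Delta_{i_1}\prod_{i\ne i_1}\Delta_i^m\mu=0$ for all steps. Divide by $h_{i_2}^m$ and let $h_{i_2}\to0$: $\partial_{\xi_{i_2}}^m\Delta_{i_1}\prod_{i\ne i_1,i_2}\Delta_i^m\mu=0$, and the same argument gives $\Delta_{i_1}\Delta_{i_2}\prod_{i\ne i_1,i_2}\Delta^m_i\mu=0$. Continuing, $\prod_{i\in B}\Delta_i\mu=0$ for all steps: alternating sums of $\mu$ over the corners of boxes in the positive orthant vanish. In coordinates $\xi=e^t$, alternating corner sums over all boxes in $\mathbb R^B$ vanish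 for
$$\mathsf M(t)=\mu(e^t)=\Big(1+\sum_{\gamma\in S_F\setminus\{\alpha\}}e^{2(\gamma-\alpha)\cdot t}\Big)^{-1}.$$

Finally we exhibit a box that violates this. As $\alpha$ is a vertex of $F$ and $\gamma-\alpha\in\mathbb R^B$, there is $t^0\in\mathbb R^B$ with $(\gamma-\alpha)\cdot t^0<0$ for all $\gamma\in S_F\setminus\{\alpha\}$. For $i\in B$ choose $\gamma^{(i)}\in S_F$ with $\gamma_i^{(i)}\ne\alpha_i$ and let $\epsilon_i$ be the sign of $\gamma^{(i)}_i-\alpha_i$. Put $h_{i_l}=\epsilon_{i_l}\Lambda^l$ and take the box with corners $\vartheta(t^0+\sum_{i\in I}h_i\mathbf e_i)$, $I\subset B$, $\vartheta>0$. If $I\ne\emptyset$ and $i=i_l\in I$ has the largest index $l$, then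
$$(\gamma^{(i)}-\alpha)\cdot\Big(t^0+\sum_{i'\in I}h_{i'}\mathbf e_{i'}\Big)\ge\Lambda^l-C\Big(1+\sum_{l'<l}\Lambda^{l'}\Big)>0$$
for $\Lambda$ large, so $\mathsf M\to0$ at this corner as $\vartheta\to\infty$. At the corner $I=\emptyset$, $\mathsf M\to1$. So the alternating sum tends to $\pm1$, a contradiction. The claim is proved.

**Step 3: counting scales.** We test $T_\mu$ on one bump and collect disjoint contributions, one for each well separated $v\in V$. By Step 2 fix $\chi\in C_c^\infty(\mathbb R^B)$ and $R>0$ with $\operatorname{supp}\chi\subset\{e^{-R}\le|x_i|\le e^R\ \forall i\}$ and $\langle K,\chi\rangle\ne0$. Let $N=\frac1{p-1}$, let $\eta$ be a Schwartz function on $\mathbb R$ with $\hat\eta(0)=1$, and put $f(x)=\prod_{i\in B}e^N\eta(e^Nx_i)$. Since $N(1-\frac1p)=\frac1p$, $\|f\|_p=\prod_{i\in B}e^{1/p}\|\eta\|_p\le C$.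

For $v\in V$ put $f_v(x)=\prod_ie^{-v_i}f(e^{-v}x)$ and $g_v=T_\mu f_v$. By invariance of $\mu$, $T_\mu$ commutes with the dilation, so $T_\mu f(e^{-v}x)=\prod_ie^{v_i}g_v(x)$. Since $\hat f_v(\xi)=\prod_i\hat\eta(e^{-(N-v_i)}\xi_i)$,
$$\langle g_v,\chi\rangle=(2\pi)^{-n}\int\mu(\xi)\prod_i\hat\eta(e^{-(N-v_i)}\xi_i)\,\hat\chi(-\xi)\,d\xi\to\langle K,\chi\rangle\quad\text{as }\min_i(N-v_i)\to\infty$$
by dominated convergence. So there is $N_0$ such that $|\langle g_v,\chi\rangle|\ge\frac12|\langle K,\chi\rangle|$ if $N\ge N_0$ and $|v|_\infty\le N/2$. By Hölder, with $\|\chi\|_{p'}$ bounded independently of $p$, $\int_{\operatorname{supp}\chi}|g_v|^p\ge c$. Changing variables,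
$$\int_{e^{-v}\operatorname{supp}\chi}|T_\mu f|^p=\prod_ie^{v_i(p-1)}\int_{\operatorname{supp}\chi}|g_v|^p\ge c\,e^{-n/2},$$
because $v_i(p-1)\ge-\frac N2\cdot\frac1N$. On $e^{-v}\operatorname{supp}\chi$ we have $|\log|x_i|+v_i|\le R$, so these sets are disjoint for points $v$ with mutual $|\cdot|_\infty$-distance $>2R$. As $\dim V=k$, for $N$ large $V\cap\{|v|_\infty\le N/2\}$ contains at least $cN^k$ such points (integer combinations of a fixed, sufficiently large multiple of a basis of $V$). So $\|T_\mu f\|_p^p\ge cN^k$ and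
$$\|R_S\|_p\ge\|T_\mu\|_p\ge cN^{k/p}\ge c'(p-1)^{-k},\tag{4.1}$$
the last because $N^{k(1-1/p)}=N^{k/(pN)}$ is bounded. This is the lower bound of Theorem 3.2.

## 5. Superpositions of products over scales

From here on $1<p\le\frac32$. In any number of variables, "$\theta(yD_i)$" is the operator with symbol $\theta(y\xi_i)$, and $\mathcal D_i=\lambda_i\partial_{\lambda_i}$ (not to be confused). Put
$$\varphi(u)=(1-u^2)_+^4,\quad\psi(u)=-u\varphi'(u)=8u^2(1-u^2)_+^3,\quad\psi^\circ(u)=u\psi(u),\quad P(z)=\prod_{l=1}^4\Big(1-\frac z{2l}\Big).$$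
These three functions are $C^2$ with compact support, so their kernels are continuous and bounded by $C(1+x^2)^{-1}$; also $|\psi^{(j)}(u)|+|(\psi^{\circ})^{(j)}(u)|\le C|u|^{2-j}$ for $j=0,1,2$.

**Lemma 5.1.** Let $h\in C^\infty(0,\infty)$ with all $\mathcal D^jh$, $\mathcal D=\lambda\partial_\lambda$, bounded on each $[\delta,\infty)$, $\delta>0$. For $\xi\ne0$,
$$h(|\xi|)=\int_0^\infty(P(\mathcal D)h)(\lambda)\,\psi(\xi/\lambda)\tfrac{d\lambda}\lambda,\qquad\operatorname{sgn}(\xi)h(|\xi|)=\int_0^\infty(P(\mathcal D-1)h)(\lambda)\,\psi^\circ(\xi/\lambda)\tfrac{d\lambda}\lambda .$$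

*Proof.* With respect to $\frac{d\lambda}\lambda$ the transpose of $\mathcal D$ is $-\mathcal D$. In terms of $v=\xi^2/\lambda^2$, $\mathcal D=-2v\partial_v$, so $1-\frac{\mathcal D}{2l}$ acting on $h$ becomes $1-\frac vl\partial_v$ acting on the kernel, and
$$\Big(1-\frac vl\partial_v\Big)\big[v^l(1-v)^m\big]=\frac ml\,v^{l+1}(1-v)^{m-1}.$$
Starting from $\psi(\xi/\lambda)=8v(1-v)_+^3$ and using $l=1,2,3$ we reach $24v^2(1-v)_+^2$, $24v^3(1-v)_+$, $8v^4\mathbf 1_{v<1}$. Boundary terms vanish: at $\lambda=\infty$ the kernels are $O(\lambda^{-2})$, and at $\lambda=|\xi|$ there is a factor $(1-v)^m$, $m\ge1$. What remains is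
$$\int_{|\xi|}^\infty\Big(h-\frac{\mathcal Dh}8\Big)\,8\,\frac{\xi^8}{\lambda^8}\,\frac{d\lambda}\lambda=-\int_{|\xi|}^\infty\frac{d}{d\lambda}\Big(h\,\frac{\xi^8}{\lambda^8}\Big)d\lambda=h(|\xi|).$$
The second formula is the first one for $h/\lambda$, multiplied by $\xi$, since $\lambda\mathcal D\lambda^{-1}=\mathcal D-1$. ∎

For a finite set $S'\ne\emptyset$ of multi-indices and $\lambda\in(0,\infty)^d$ put $\rho_\gamma=\rho_\gamma^{S'}=\lambda^{2\gamma}/\sum_{\gamma'\in S'}\lambda^{2\gamma'}$. Then $0<\rho_\gamma\le1$ and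
$$\mathcal D_i\rho_\gamma=2\rho_\gamma\sum_{\gamma'\in S'}(\gamma_i-\gamma'_i)\rho_{\gamma'}.\tag{5.1}$$
Let $\alpha,\beta\in S$ and $O=\{i:\alpha_i+\beta_i\text{ odd}\}$. If all $\xi_i\ne0$, then by (1.1)
$$m_{\alpha\beta}(\xi)=\iota\prod_{i\in O}\operatorname{sgn}\xi_i\cdot(\rho^S_\alpha\rho^S_\beta)^{1/2}(|\xi_1|,\dots,|\xi_d|),\qquad|\iota|=1\text{ constant}.$$
By (5.1), every derivative $\mathcal D^\kappa(\rho_\alpha\rho_\beta)^{1/2}$ is a finite linear combination of monomials $\prod\rho_\gamma^{q_\gamma}$, $q_\gamma\in\frac12\mathbb Z_{\ge0}$, each containing $(\rho_\alpha\rho_\beta)^{1/2}$ as a factor; in particular it is bounded. Apply Lemma 5.1 in the variables $1,\dots,d$ successively. (The $\mathcal D_i$ commute. After each step the integrand is at most a constant times a product of the functions $|\psi_i(\xi_i/\lambda_i)|$, which are integrable against $d\lambda_i/\lambda_i$, so Fubini applies.) We obtain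
$$m_{\alpha\beta}(\xi)=\iota\int_{(0,\infty)^d}c(\lambda)\prod_i\psi_i(\xi_i/\lambda_i)\,\tfrac{d\lambda}\lambda,\qquad\psi_i=\psi^\circ\ (i\in O),\quad\psi_i=\psi\ (i\notin O),\tag{5.2}$$
with $c$ a finite linear combination of such monomials and $\frac{d\lambda}{\lambda}=\prod\frac{d\lambda_i}{\lambda_i}$.

The analytic half of the upper bound concerns superpositions in which the scales of some variables are free and those of the others are linear functions of the free ones (logarithmically). For vectors, $e^{-\tau}=(e^{-\tau_i})_i$.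

**Theorem U.** Let $B=A\sqcup J$ be finite, $n=|B|$, $k=|A|$, $\sigma:\mathbb R^A\to\mathbb R^J$ linear, $a:\mathbb R^A\to\mathbb C$ measurable with $|a|\le1$, $\psi_i\in\{\psi,\psi^\circ\}$ $(i\in A)$, $\chi_i\in\{\varphi,\psi,\psi^\circ\}$ $(i\in J)$. The operator $T_a$ on $\mathbb R^B$ with symbol
$$\int_{\mathbb R^A}a(\tau)\prod_{i\in A}\psi_i(e^{-\tau_i}\xi_i)\prod_{i\in J}\chi_i(e^{-\sigma_i(\tau)}\xi_i)\,d\tau$$
satisfies $\|T_a\|_{L^p\to L^p}\le C(p-1)^{-k}$, with $C=C(n,\sigma)$.

The symbol is bounded because $\int_{\mathbb R}|\psi_i(e^{-\tau}\xi)|d\tau=\int_0^\infty|\psi_i(u)|\frac{du}u$ for $\xi\ne0$. For $k=0$ the kernel is integrable and the statement is trivial. An example with $n=2$, $k=1$ is $\int_{\mathbb R}a(\tau)\psi(e^{-\tau}\xi_2)\varphi(e^{-\tau}\xi_1)d\tau$.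

The first thing to try is to feed (5.2) directly into Theorem U: with $\lambda=e^\tau$, $A=[d]$, $J=\emptyset$ and the bound $|c|\le C$ we get $\|R_S\|_p\le C(p-1)^{-d}$. This is too weak already for $S=\{0,1\}$, $\alpha=\beta=1$. There $h(\lambda)=\lambda^2/(1+\lambda^2)=1-(1+\lambda^2)^{-1}$ and $c=P(\mathcal D)h\to P(0)=1$ as $\lambda\to\infty$: the coefficient does not decay along a whole half-line of scales, so a one-parameter superposition remains and costs $(p-1)^{-1}$, although the multiplier is bounded on $L^1$. What has been overlooked is that $\psi(\xi/\lambda)=\mathcal D[\varphi(\xi/\lambda)]$ is a derivative. Integrating by parts,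
$$\int_0^\infty c\,\psi(\xi/\lambda)\tfrac{d\lambda}\lambda=c(\infty)-\int_0^\infty(\mathcal Dc)\,\varphi(\xi/\lambda)\tfrac{d\lambda}\lambda,$$
that is, the identity plus a superposition whose coefficient $\mathcal Dc$ is integrable over scales (it is $O(\min(\lambda^2,\lambda^{-2}))$). In several variables this integration by parts has to be organized so that exactly the scales counted by $k(S)$ survive.

## 6. Elimination of scales, and the upper bound given Theorem U

**Definition 6.1 (configuration).** Fix $\alpha,\beta\in S$. A configuration consists of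

* a set $Z\subset[d]$ and $S'=S\cap F'$, $F'$ a face of $\operatorname{conv}S$, with $\gamma_i$ constant on $S'$ for each $i\in Z$;
* a set $\Gamma\subset S'$ containing $\alpha,\beta$, and a monomial $c=\prod_{\gamma\in\Gamma}(\rho_\gamma^{S'})^{q_\gamma}$ with $q_\gamma\ge\frac12$ for all $\gamma\in\Gamma$;
* a set $I=\{i_1,\dots,i_r\}\subset\operatorname{supp}\Gamma$ and $\gamma^0,\dots,\gamma^r\in\Gamma$ with
$$\gamma^l_{i_l}\ne\gamma^0_{i_l},\qquad\gamma^l_{i_m}=\gamma^0_{i_m}\quad(m>l).\tag{6.1}$$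

Here $\operatorname{supp}\Gamma=\{i:\gamma_i\text{ not constant on }\Gamma\}\subset Z^c$. With the $\psi_i$ of (5.2), its multiplier is
$$\mu(\xi)=\int_{(0,\infty)^{Z^c}}c(\lambda)\prod_{i\in Z^c\setminus I}\psi_i(\xi_i/\lambda_i)\prod_{i\in I}\varphi(\xi_i/\lambda_i)\,\tfrac{d\lambda}\lambda .$$

The set $Z$ collects variables sent to infinity, $I$ variables in which we integrated by parts. Note that $c$ depends only on $\lambda_{Z^c}$, because $\lambda_i^{2\gamma_i}$ cancels for $i\in Z$, and that $O\subset\operatorname{supp}\{\alpha,\beta\}\subset\operatorname{supp}\Gamma$, because $\alpha_i+\beta_i$ odd forces $\alpha_i\ne\beta_i$. By (5.2), $m_{\alpha\beta}$ is a finite linear combination of multipliers of configurations with $Z=I=\emptyset$, $S'=S$, $r=0$, $\gamma^0=\alpha$.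

**Step 1: absolute convergence.** This makes all later manipulations legitimate. Put $\lambda=e^\tau$ and $h(\tau)=\max_{\gamma\in S'}\gamma\cdot\tau$, dot products over $Z^c$. Since $\rho_\gamma\le e^{-2(h-\gamma\cdot\tau)}$ and $q_\gamma\ge\frac12$,
$$0\le c(e^\tau)\le e^{-\kappa(\tau)},\qquad\kappa(\tau)=\sum_{\gamma\in\Gamma}(h(\tau)-\gamma\cdot\tau)\ge|(\gamma^l-\gamma^0)\cdot\tau|\quad(1\le l\le r),\tag{6.2}$$
the last because $\kappa$ is at least the sum of the two nonnegative numbers $h-\gamma^l\cdot\tau$ and $h-\gamma^0\cdot\tau$. By (6.1), for fixed $\tau_{Z^c\setminus I}$ the map $\tau_I\mapsto((\gamma^l-\gamma^0)\cdot\tau)_{l\le r}$ is affine with an invertible triangular linear part. Hence $\int e^{-\kappa}d\tau_I\le C$ uniformly in $\tau_{Z^c\setminus I}$. Since $\varphi$ is bounded and the remaining $\psi_i$ are integrable against $d\tau_i$, the integral converges absolutely and $\mu$ is bounded.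

**Step 2: one elimination.** We reduce the number of variables in $Z^c\setminus\operatorname{supp}\Gamma$. Let $i$ be one. Then $i\notin I\cup O$, so $\psi_i=\psi$ and $\psi(\xi_i/\lambda_i)=\mathcal D_i[\varphi(\xi_i/\lambda_i)]$. Carry out the $\lambda_i$-integral first, for $\xi_i\ne0$, by parts; $\varphi(\xi_i/\lambda_i)=0$ for $\lambda_i<|\xi_i|$ and $\varphi(\xi_i/\lambda_i)\to1$ as $\lambda_i\to\infty$, so
$$\int c\,\psi(\xi_i/\lambda_i)\tfrac{d\lambda_i}{\lambda_i}=c|_{\lambda_i=\infty}-\int(\mathcal D_ic)\,\varphi(\xi_i/\lambda_i)\tfrac{d\lambda_i}{\lambda_i}.$$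
Let $g_0$ be the common value of $\gamma_i$ on $\Gamma$.

*Boundary term.* Let $S''=\{\gamma\in S':\gamma_i\text{ maximal}\}$. It is $S$ intersected with a face of $F'=\operatorname{conv}S'$, hence with a face of $\operatorname{conv}S$. As $\lambda_i\to\infty$, $\rho_\gamma^{S'}\to\rho_\gamma^{S''}$ if $\gamma\in S''$, and $\rho^{S'}_\gamma\to0$ otherwise. So the boundary term is $0$ if $\Gamma\not\subset S''$; otherwise it gives the configuration with $Z\cup\{i\}$, $S''$ and the same $\Gamma,I,q,\gamma^l$.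

*Integral term.* By (5.1),
$$\mathcal D_ic=2\Big(\sum_{\gamma\in\Gamma}q_\gamma\Big)\sum_{\gamma'\in S'}(g_0-\gamma_i')\,c\,\rho_{\gamma'} .$$
Only $\gamma'$ with $\gamma_i'\ne g_0$ contribute, so $\gamma'\notin\Gamma$. Each gives a configuration with $\Gamma\cup\{\gamma'\}$, $q_{\gamma'}=1$, $I\cup\{i\}$, $i_{r+1}=i$, $\gamma^{r+1}=\gamma'$. Here (6.1) persists: $\gamma^l_i=g_0=\gamma^0_i$ for $l\le r$, and $\gamma'_i\ne g_0=\gamma^0_i$.

All resulting multiple integrals converge absolutely by Step 1, so the splitting is legitimate.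

**Step 3: termination.** In both kinds of terms $|Z^c\setminus\operatorname{supp}\Gamma|$ decreases. So $m_{\alpha\beta}$ is (a.e.) a finite linear combination of multipliers of *terminal* configurations, those with $Z^c=\operatorname{supp}\Gamma=:B$.

As an example take $S=\{0,\mathbf e_1,\mathbf e_2\}$, $\alpha=\beta=\mathbf e_1$ and $c=\rho_{\mathbf e_1}$, $\Gamma=\{\mathbf e_1\}$. On $\{\tau_1\ge\max(0,\tau_2)\}$ there is no decay, a two-dimensional cone. Eliminate variable $1$; here $\mathcal D_1c=2c(\rho_0+\rho_{\mathbf e_2})$.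

* Boundary: $S''=\{\mathbf e_1\}$, $c=1$. Eliminating variable $2$ gives the multiplier $1$; the integral term vanishes.
* $\gamma'=0$: $\Gamma=\{\mathbf e_1,0\}$, $I=\{1\}$. Eliminate variable $2$: as $\lambda_2\to\infty$, $S''=\{\mathbf e_2\}\not\supset\Gamma$, so the boundary term is $0$; the integral term has $\Gamma=S$, $I=\{1,2\}$, and decay in all directions.
* $\gamma'=\mathbf e_2$: $\Gamma=\{\mathbf e_1,\mathbf e_2\}$, $I=\{1\}$, terminal. No decay exactly on the half-line $\tau_1=\tau_2\ge0$: one parameter, in agreement with $k(S)=1$.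

**Step 4: the number of surviving parameters.** We show that in a terminal configuration the scales without decay span a space of dimension at most $k(S)$. If $B=\emptyset$, then $S'$ is a singleton and $\mu=1$. Let $B\ne\emptyset$ and
$$C_\Gamma=\{\tau\in\mathbb R^B:\gamma\cdot\tau=h(\tau)\ \forall\gamma\in\Gamma\}=\{\tau:(\gamma'-\gamma)\cdot\tau\le0\ \ \forall\gamma\in\Gamma,\gamma'\in S'\},\quad V=\operatorname{span}C_\Gamma,\quad k'=\dim V .$$
Take $\tau^0$ in the relative interior of $C_\Gamma$, let $G\supset\Gamma$ be the set of $\gamma\in S'$ maximizing $\gamma\cdot\tau^0$, and $F=\operatorname{conv}G$. This is a face of $\operatorname{conv}S'$, hence of $\operatorname{conv}S$, and $S\cap F=G$. Let $\tau\in C_\Gamma$, $\gamma_0\in\Gamma$, $\gamma\in G$. For small $\epsilon>0$ also $\tau^1=\tau^0+\epsilon(\tau^0-\tau)\in C_\Gamma$. Then $(\gamma_0-\gamma)\cdot\tau\ge0$, $(\gamma_0-\gamma)\cdot\tau^0=0$ and $0\le(\gamma_0-\gamma)\cdot\tau^1=-\epsilon(\gamma_0-\gamma)\cdot\tau$,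 so $(\gamma_0-\gamma)\cdot\tau=0$. Thus $V$ is orthogonal to the span of $F-F$, which lies in $\mathbb R^B$ (as $\gamma_i$ is constant on $S'$ for $i\in Z$) and has dimension $\dim F$. Hence $k'\le|B|-\dim F$. Finally $B=\operatorname{supp}\Gamma\subset\operatorname{supp}F\subset Z^c=B$, so $k'\le|\operatorname{supp}F|-\dim F\le k(S)$.

**Step 5: choosing free variables that still carry a $\psi$.** Theorem U needs $\psi$-factors in the free variables. On $C_\Gamma$, hence on $V$, $(\gamma^l-\gamma^0)\cdot\tau=0$ for all $l$. By the triangular form (6.1), $\tau\in V$ and $\tau_{B\setminus I}=0$ imply $\tau=0$. So $V\to\mathbb R^{B\setminus I}$ is injective, and there is $A\subset B\setminus I$, $|A|=k'$, such that $V\to\mathbb R^A$ is an isomorphism. Put $J=B\setminus A$; then $V=\{(\tau_A,\sigma(\tau_A))\}$ with $\sigma:\mathbb R^A\to\mathbb R^J$ linear.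

**Step 6: exponential decay away from $V$.** We show $|\tau_J-\sigma(\tau_A)|\le C\kappa(\tau)$. Let $L\tau=\tau_J-\sigma(\tau_A)$; it is linear and vanishes on $V\supset C_\Gamma=\{\kappa=0\}$. $\mathbb R^B$ is the union over $\gamma'\in S'$ of the polyhedral cones $\{\gamma'\cdot\tau=h(\tau)\}$. On each, $\kappa$ is linear, and each is generated by finitely many vectors (Minkowski–Weyl). For a generator $z$ either $\kappa(z)>0$, or $\kappa(z)=0$ and $Lz=0$. So $|Lz|\le C\kappa(z)$ for all generators. If $\tau=\sum c_mz_m$ with $c_m\ge0$ and the $z_m$ generators of one cone, then $|L\tau|\le\sum c_m|Lz_m|\le C\sum c_m\kappa(z_m)=C\kappa(\tau)$.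

By (6.2), therefore, $0\le c(e^\tau)\le e^{-\varepsilon|\tau_J-\sigma(\tau_A)|}$.

**Step 7: the upper bound.** We apply Theorem U on each translate of $V$ and integrate. Substituting $\tau_J=\sigma(\tau_A)+\rho$,
$$\mu(\xi)=\int_{\mathbb R^J}d\rho\int_{\mathbb R^A}c\big(e^{(\tau_A,\sigma(\tau_A)+\rho)}\big)\prod_{i\in A}\psi_i(e^{-\tau_i}\xi_i)\prod_{i\in J}\chi_i(e^{-\sigma_i(\tau_A)}e^{-\rho_i}\xi_i)\,d\tau_A,$$
with $\chi_i=\varphi$ for $i\in I$ and $\chi_i=\psi_i$ for $i\in J\setminus I$; the double integral converges absolutely, uniformly in $\xi$. For fixed $\rho$ the inner operator is, up to a dilation in $x_J$, $e^{-\varepsilon|\rho|}$ times an operator of Theorem U with $k'$ parameters. Pairing $T_\mu f$ with test functions and using Fubini and fact (c),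
$$\|T_\mu\|_p\le C(p-1)^{-k'}\int e^{-\varepsilon|\rho|}d\rho\le C(p-1)^{-k(S)} .$$
Summing over the finitely many terms and entries,
$$\|R_S\|_p\le C(p-1)^{-k(S)}\qquad(1<p\le\tfrac32).\tag{6.3}$$
It remains to prove Theorem U.

## 7. A Hardy–Stein inequality in several parameters

Let $p_y(x)=\frac1\pi\frac y{x^2+y^2}$, and $p_y(x)=\prod_ip_{y_i}(x_i)$ for $y\in(0,\infty)^n$. Let $\mathcal N$ be the set of nonnegative, bounded, compactly supported measurable functions that are not a.e. $0$ (for example, indicators of cubes). Put $\nabla_i=(\partial_{x_i},\partial_{y_i})$.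

In one variable, if $u>0$ is the Poisson integral of $f$, then $\Delta u^p=p(p-1)|\nabla u|^2u^{p-2}$, and Green's formula gives $\iint y|\nabla u|^2u^{p-2}\le(p-1)^{-1}\|f\|_p^p$: a quadratic inequality with the right power of $p-1$. We need it in $k$ parameters with constant $(p-1)^{-k}$.

**Lemma 7.1.** Let $f\in\mathcal N$ on $\mathbb R^n$, $A\subset[n]$, $|A|=k$, and let $u(x,y)$, $y\in(0,\infty)^A$, be the Poisson integral of $f$ in each of the variables $x_A$. Then
$$\int\!\!\int\prod_{i\in A}y_i\,\Big|\prod_{i\in A}\nabla_iu\Big|^2u^{p-2}\,dx\,dy\le(p-1)^{-k}\|f\|_p^p,$$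
the integrand being $0$ on slices where $u\equiv0$.

*Proof.* By Fubini in $x_{[n]\setminus A}$ we may assume $A=[n]$, $n=k$, $f\in\mathcal N$.

**Step 1: pointwise bounds.** They justify differentiating under integrals. In one variable $p_y(x)=\frac1\pi\operatorname{Re}\frac{\mathrm i}{x+\mathrm iy}$, so with $\rho=(x^2+y^2)^{1/2}$ a derivative of order $m\ge1$ is at most $C\rho^{-1-m}\le Cy^{1-m}\rho^{-2}=C'y^{-m}p_y(x)$. Hence a derivative of $u$ of order $a_i$ in $(x_i,y_i)$, $i\le k$, is bounded by $C\prod y_i^{-a_i}u$. For $y$ in compact subsets of $(0,\infty)^k$, $0<u\le C\prod(1+x_i^2)^{-1}$.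

**Step 2: convexity.** This lets the induction run with $|b|^2u^{p-2}$ in place of $u^p$. Let $s=2-p\in[0,1)$ and $\Phi(a,b)=|b|^2a^{-s}$, $a>0$, $b\in\mathbb R^m$. Its second derivative in direction $(\alpha,\beta)$ is
$$a^{-s}\Big(2|\beta|^2-4s\frac\alpha a\,b\cdot\beta+s(s+1)\frac{\alpha^2}{a^2}|b|^2\Big)\ge2\,\frac{1-s}{1+s}\,a^{-s}|\beta|^2\ge(p-1)a^{p-2}|\beta|^2 :$$
minimize over $X=|\alpha||b|/a$ (for $s>0$ the minimum is at $X=2|\beta|/(1+s)$), and note $2\frac{1-s}{1+s}=\frac{2(p-1)}{3-p}\ge p-1$. If $u>0$ and $b$ are harmonic in $(x_m,y_m)$, the chain rule has no first-order contribution to the Laplacian $\Delta_m$ in these variables, so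
$$\Delta_m(|b|^2u^{p-2})\ge(p-1)|\nabla_mb|^2u^{p-2},\qquad\Delta_mu^p=p(p-1)|\nabla_mu|^2u^{p-2}.$$

**Step 3: induction over the parameters.** We gain one factor $(p-1)^{-1}$ per parameter. For $\delta>0$ put $b_m=\nabla_1\cdots\nabla_mu$, $J_0=\int u(x,\delta,\dots,\delta)^pdx\le\|f\|_p^p$ and
$$J_m=\int dx\int_{y_i>\delta,\,i\le m}\prod_{i\le m}(y_i-\delta)\,|b_m|^2u^{p-2}\Big|_{y_{m+1}=\dots=y_k=\delta}\prod_{i\le m}dy_i .$$
Fix all variables except $x_m,y_m$. Let $w=|b_{m-1}|^2u^{p-2}$ ($w=u^p$ if $m=1$) and $I(y_m)=\int w\,dx_m$. By Step 1 all derivatives of $w$ in $(x_m,y_m)$ of order $\le2$ are bounded by $Cu^p\le C'(1+x_m^2)^{-p}$, uniformly for $y_m$ in compact subsets of $(0,\infty)$. So we may differentiate twice under the integral, $\int\partial_{x_m}^2w\,dx_m=0$, and by Step 2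
$$I''=\int\Delta_mw\,dx_m\ge(p-1)\int|b_m|^2u^{p-2}dx_m\ge0 .$$
For $y_m\ge\delta$ also $I\le C\int u^pdx_m$, with $C$ depending only on the fixed variables, and $\int u^pdx_m$ is nonincreasing in $y_m$ by the semigroup property and Jensen. So $I$ is bounded and convex on $[\delta,\infty)$, hence nonincreasing, and
$$\int_\delta^R(y-\delta)I''(y)\,dy=(R-\delta)I'(R)-I(R)+I(\delta)\le I(\delta).$$
Let $R\to\infty$, multiply by $\prod_{i<m}(y_i-\delta)$ and integrate over the remaining variables: $J_m\le(p-1)^{-1}J_{m-1}$. So $J_k\le(p-1)^{-k}\|f\|_p^p$. Let $\delta\downarrow0$ and use monotone convergence. ∎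

## 8. Square functions bounded through a maximal function

For $\ell\in C^2(\mathbb R)$ put $\|\ell\|_*=\sum_{m,j\le2}\int|\partial^j(u^m\ell(u))|\,du$ (finite, for example, for Schwartz functions). If this is finite, let $\hat L=\ell$; then $L\in C^2$ and $|L|,|L'|,|L''|\le C\|\ell\|_*(1+x^2)^{-1}$. For a kernel $K$ on $\mathbb R$ write $K_y(x)=y^{-1}K(x/y)$.

The next lemma expresses a general Littlewood–Paley piece through gradients of Poisson integrals at smaller scales, to which Lemma 7.1 applies.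

**Lemma 8.1.** Let $\theta(u)=\mathrm iu\,\ell(u)$, $\|\ell\|_*<\infty$, $h\in L^2(\mathbb R)$, $u(\cdot,t)=p_t*h$. Then
$$\theta(yD)h=\int_{(0,y]}\frac ty\,\kappa_{y,t}*\big(t\nabla u(\cdot,t)\big)\,d\nu_y(t),\qquad\nu_y=\delta_y+\mathbf 1_{t<y}\frac{dt}t,\qquad|\kappa_{y,t}|\le C\|\ell\|_*p_y,$$
with $\kappa_{y,t}$ vector valued and contracted with $\nabla u$.

*Proof.* Insert $1=e^{-y|\xi|}(1+y|\xi|)+\int_0^yt\xi^2e^{-t|\xi|}dt$. The functions $t\partial_xu(t)$ and $t\partial_yu(t)$ have symbols $\mathrm it\xi e^{-t|\xi|}$ and $-t|\xi|e^{-t|\xi|}$ (here $\partial_y$ is the derivative in the scale), and $L_y$, $(L')_y$, $(L'')_y$ have symbols $\ell(y\xi)$, $\mathrm iy\xi\ell(y\xi)$, $-(y\xi)^2\ell(y\xi)$. So the three terms of $\theta(y\xi)\cdot1$ correspond to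
$$L_y*(y\partial_xu(y)),\qquad-(L')_y*(y\partial_yu(y)),\qquad-\int_0^y\frac ty\,(L'')_y*(t\partial_xu(t))\frac{dt}t .$$
Thus $\kappa_{y,y}=(L_y,-(L')_y)$ and $\kappa_{y,t}=(-(L'')_y,0)$ for $t<y$. ∎

The measure $\frac ty\,d\nu_y(t)$ has total mass $2$.

**Proposition 8.2.** Let $B=A\sqcup J$, $|A|=k$, $f\in\mathcal N$ on $\mathbb R^B$. For $t\in\mathbb R^A$ let $y_i(t)=b_ie^{-t_i}$ for $i\in A$, with constants $b_i\ge1$, and let $y_i(t)>0$, $i\in J$, be any measurable functions of $t$. Let
$$G_t=a(t)\prod_{i\in A}\theta_i(y_i(t)D_i)\prod_{i\in J}\vartheta_i(y_i(t)D_i)f,$$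
$a$ measurable, $|a|\le1$, $\theta_i=\mathrm iu\,\ell_i(u)$ with $\|\ell_i\|_*\le\epsilon_i$, and $\vartheta_i$ with continuous kernels bounded by $C(1+x^2)^{-1}$. Let $W_t=p_{y(t)}*f$, $Mf=\sup_tW_t$ and
$$\mathcal A_AG(x)^2=\int_{\mathbb R^A}\frac1{|R(t)|}\int_{|x_i'-x_i|\le e^{-t_i},\,i\in A}|G_t(x_A',x_J)|^2\,dx_A'\,dt,\qquad|R(t)|=\prod_{i\in A}2e^{-t_i}.$$
Then
$$\|\mathcal A_AG\|_p\le C\Big(\prod_{i\in A}\epsilon_i\Big)\,\|Mf\|_p^{(2-p)/2}\,(p-1)^{-k/2}\,\|f\|_p^{p/2}.$$

*Proof.* Measurability: $G_t(x)=a(t)H(x,y(t))$ with $H$ continuous, because the kernels are continuous and bounded by $C(1+x^2)^{-1}$ and $f\in\mathcal N$; $Mf$ is lower semicontinuous. Write $y=y(t)$.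

**Step 1: a pointwise bound for $|G_t|^2$.** Here the Poisson gradients enter. Let $u_s$ be the Poisson integral of $f$ in $x_A$ at scale $s\in(0,\infty)^A$ and $v_s=\prod_{i\in A}s_i\nabla_iu_s$. Multiplying the symbol identities of Lemma 8.1 over $i\in A$, and by $\prod_J\vartheta_i(y_i\xi_i)$,
$$G_t=a(t)\int\prod_{i\in A}\frac{s_i}{y_i}\,(K_{t,s}*v_s)\,d\nu_y(s),\qquad\nu_y=\bigotimes_{i\in A}\nu_{y_i},\qquad|K_{t,s}|\le C\prod\epsilon_i\;p_y,$$
with contraction of tensors. The integral converges absolutely in $L^2$, since $\|v_s\|_2\le C\|f\|_2$ and $\prod\frac{s_i}{y_i}d\nu_y$ has mass $2^k$. So for every $t$ and a.e. $x$, by Cauchy–Schwarz,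
$$|G_t|^2\le C\prod\epsilon_i^2\int\prod\frac{s_i}{y_i}\,(p_y*|v_s|)^2\,d\nu_y(s).$$

**Step 2: dividing by the Poisson average.** We bring in the weight $u^{p-2}$ of Lemma 7.1. By Cauchy–Schwarz and Jensen ($0\le2-p\le1$),
$$(p_y*|v_s|)^2\le\big(p_y*(|v_s|^2u_s^{p-2})\big)\,(p_y*u_s)^{2-p},\qquad p_y*u_s\le2^kW_t ;$$
the last holds because $s_i\le y_i$ and $p_{y_i+s_i}\le2p_{y_i}$. (On slices $x_J$ where $u_s\equiv0$, also $v_s=0$.) Since $W_t>0$, $Z_t:=|G_t|^2W_t^{p-2}$ satisfies
$$Z_t\le C\prod\epsilon_i^2\int\prod\frac{s_i}{y_i}\;p_y*(|v_s|^2u_s^{p-2})\,d\nu_y(s).$$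
Integrate in $x$; the scales $y_J$ disappear. Then integrate in $dt=\prod_{i\in A}\frac{dy_i}{y_i}$. In each coordinate, for $h\ge0$,
$$\int_0^\infty\frac{dy}y\int\frac sy\,h(s)\,d\nu_y(s)=\int_0^\infty h(y)\frac{dy}y+\int_0^\infty h(s)\int_s^\infty\frac{dy}{y^2}\,ds=2\int_0^\infty h(s)\frac{ds}s .$$
As $|v_s|^2\prod\frac{ds_i}{s_i}=\prod s_i|\prod\nabla_iu_s|^2ds$, Lemma 7.1 gives
$$\int\!\!\int Z_t\,dx\,dt\le C\prod\epsilon_i^2\,(p-1)^{-k}\|f\|_p^p.\tag{8.1}$$

**Step 3: back to $G$.** We undo the division at the cost of $Mf$. In one variable, $|x'-x|\le y$ implies $p_y(x'-z)\le3p_y(x-z)$, because $(|q|+y)^2+y^2\le3(q^2+y^2)$. If $|x'_i-x_i|\le e^{-t_i}\le y_i(t)$ for $i\in A$ and $x'_J=x_J$, then $W_t(x')\le3^kW_t(x)\le3^kMf(x)$. Hence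
$$\mathcal A_AG(x)^2\le C\,(Mf(x))^{2-p}\,Y(x),\qquad Y(x)=\int\frac1{|R(t)|}\int_{|x'_i-x_i|\le e^{-t_i}}Z_t(x'_A,x_J)\,dx'_A\,dt,\qquad\int Y=\iint Z_t .$$
Raise to the power $p/2$, integrate, use Hölder with exponents $\frac2{2-p},\frac2p$, and (8.1). ∎

Here is the second point where a direct approach stops. In Theorem U the scales run through the graph of $\sigma$, so $Mf$ is a maximal function over $k$ parameters on an $n$-dimensional space. The obvious bound is the iterated Hardy–Littlewood maximal function, of norm at most $C(p-1)^{-n}$. With it Proposition 8.2 gives $\|\mathcal A_AG\|_p\le C(p-1)^{-n(2-p)/2-k/2}\|f\|_p$, and as $p\to1$ this exponent tends to $\frac{n+k}2$, which is larger than $k$ as soon as $J\ne\emptyset$. We need a maximal bound with $k$ instead of $n$. The plan is to let Proposition 8.2 prove it: if the maximal function is itself controlled by $\mathcal A_AG$ for suitable $G$, then its norm $X$ satisfies $X\le CX^{1-p/2}(p-1)^{-k/2}$, that is, $X\le C(p-1)^{-k/p}$.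 This requires a passage from $\mathcal A_AG$ to suprema (Section 9) and a formula writing averages at scales in $V$ as integrals over quadrants (Section 10).

## 9. Reproducing functions with compact kernels and a tent space lemma

**Fixed functions.** We need a resolution of the identity whose kernels have compact support and whose averages dominate Poisson kernels. Fix $\zeta\in C_c^\infty(\mathbb R)$ even, $\ge0$, supported in $[-1,1]$, with $\zeta'<0$ on $(0,1)$. Put $g=\hat\zeta$ (real, even, Schwartz), and let $\Psi_y$ be convolution with $(\zeta')_y$; its symbol is $\mathrm iy\xi g(y\xi)$. Let $\varphi_e(\xi)=c_\zeta\int_{|\xi|}^\infty\eta g(\eta)^2d\eta$ with $c_\zeta>0$ such that $\varphi_e(0)=1$, and let $e$ be its kernel, a Schwartz function. Since $\varphi_e'=-c_\zeta\xi g^2$, we have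
$$x\,e(x)=-c_\zeta(\zeta*\zeta)'(x).$$
For $x\in(0,2)$, $(\zeta*\zeta)'(x)=\int_0^1\zeta'(z)[\zeta(x-z)-\zeta(x+z)]dz<0$, because $|x-z|<x+z$, so the bracket is $\ge0$, and it is positive when also $|x-z|<1$, a set of $z\in(0,1)$ of positive measure. Further $e(0)=-c_\zeta(\zeta*\zeta)''(0)=c_\zeta\int\zeta'^2>0$. Hence $e\in C_c^\infty$, $e\ge0$, $\operatorname{supp}e\subset[-2,2]$, $\int e=1$, and $e\ge c>0$ on $[-1,1]$. With $\psi_e(u)=-u\varphi_e'(u)=c_\zeta u^2g(u)^2$ we have $\frac d{dj}\varphi_e(e^{-j}\xi)=\psi_e(e^{-j}\xi)$, so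
$$\psi_e(yD)=-c_\zeta\Psi_y\Psi_y,\qquad\int_{-\infty}^v\psi_e(e^{-j}\xi)\,dj=\varphi_e(e^{-v}\xi),\qquad\int_{\mathbb R}\psi_e(e^{-j}\xi)\,dj=1\quad(\xi\ne0).\tag{9.1}$$
Let $\mathsf E_y$ be convolution with $e_y$.

On $\mathbb R^k$ put $\Psi_\tau=\prod_{i\le k}\Psi^{(i)}_{e^{-\tau_i}}$ and $R(x,\tau)=\prod[x_i-e^{-\tau_i},x_i+e^{-\tau_i}]$; the kernel of $\Psi_\tau$ lives in $R(0,\tau)$. A *quadrant* $Q\subset\mathbb R^k$ is a product of half-lines $(-\infty,t_i]$, $[t_i,\infty)$ or $\mathbb R$; for $k=2$, for instance, $(-\infty,t_1]\times[t_2,\infty)$. Let $K\subset\mathbb R^k$ be compact, $G\in L^2(\mathbb R^k\times K)$ extended by $0$ in $\tau$, and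
$$\mathcal AG(x)^2=\int\frac1{|R(x,\tau)|}\int_{R(x,\tau)}|G(x',\tau)|^2dx'd\tau,\qquad F_Q=\int_Q\Psi_\tau G_\tau\,d\tau,\qquad F^*=\sup_Q|F_Q| .$$
For $\tau\in K$ the kernels of $\Psi_\tau$ are uniformly bounded with uniformly compact support, so $F_Q(x)$ is an absolutely convergent integral for every $x$, continuous in the $t_i$; hence $F^*$ is measurable. Open and closed half-lines give the same integrals.

**Lemma 9.1.** $\|F^*\|_p\le C\|\mathcal AG\|_p$ for $1\le p\le\frac32$, with $C=C(k)$.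

*Proof.*

**Step 1: the $L^2$ bound $\|F^*\|_2\le C\|G\|_{L^2(dx\,d\tau)}$.** It is the input for the good-$\lambda$ type decomposition below. It suffices to treat $Q=\prod(-\infty,t_i]$ with finite $t_i$: as $K$ is compact, $\mathbb R$ can be replaced by a half-line, and $[t,\infty)$ is handled by subtraction. In one variable write $\mathsf E_t$ for $\mathsf E_{e^{-t}}$ and $\Psi_\tau$ for $\Psi_{e^{-\tau}}$, and split
$$\mathbf 1_{\tau\le t}\Psi_\tau=\mathsf E_t\Psi_\tau+B_{\tau,t},\qquad B_{\tau,t}=(\mathbf 1_{\tau\le t}-\mathsf E_t)\Psi_\tau .$$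
If $\tau\le t$, the mean value theorem bounds the kernel of $(I-\mathsf E_t)\Psi_\tau$ by $Ce^{-(t-\tau)}e^\tau\mathbf 1_{|x|\le3e^{-\tau}}$. If $\tau>t$, $\int\zeta'=0$ and the mean value theorem applied to $e$ bound the kernel of $\mathsf E_t\Psi_\tau$ by $Ce^{-(\tau-t)}e^t\mathbf 1_{|x|\le3e^{-t}}$. So the kernel of $B_{\tau,t}$ is at most $Ce^{-|\tau-t|}$ times a normalized centered average. Expand the product over coordinates. With $\mathcal M$ the iterated Hardy–Littlewood maximal function and $H^{\mathcal J}_{\tau_{\mathcal J}}=\int\prod_{i\notin\mathcal J}\Psi^{(i)}_{\tau_i}G_\tau\,d\tau_{\mathcal J^c}$,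
$$|F_Q|\le C\sum_{\mathcal J\subset[k]}\int\prod_{i\in\mathcal J}e^{-|\tau_i-t_i|}\,\mathcal M(H^{\mathcal J}_{\tau_{\mathcal J}})\,d\tau_{\mathcal J}\le C\sum_{\mathcal J}\Big(\int\mathcal M(H^{\mathcal J}_{\tau_{\mathcal J}})^2d\tau_{\mathcal J}\Big)^{1/2}.$$
The right side does not depend on $Q$. Its $L^2$ norm is at most $C\sum\|H^{\mathcal J}\|_{L^2(dx\,d\tau_{\mathcal J})}\le C\|G\|_{L^2}$. The last inequality is dual to $\int\|\prod_{i\notin\mathcal J}\Psi^{(i)}_{\tau_i}h\|_2^2\,d\tau_{\mathcal J^c}\le C\|h\|_2^2$, which follows from Plancherel and $\int_0^\infty|ug(u)|^2\frac{du}u<\infty$.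

**Step 2: decomposing $G$ by the size of $\mathcal AG$.** We cut $G$ into pieces, each with an $L^2$ bound and a support bound. Assume $\mathcal AG\in L^p$. For $l\in\mathbb Z$ let $O_l=\{\mathcal AG>2^l\}$ and $\tilde O_l=\{M_s\mathbf 1_{O_l}>\frac12\}$, $M_s$ the strong maximal function over rectangles containing the point; by its $L^2$ bound $|\tilde O_l|\le C|O_l|<\infty$. Let
$$B_l=\{(x,\tau):|R(x,\tau)\cap O_l|>\tfrac12|R(x,\tau)|\},\qquad G_l=G\,\mathbf 1_{B_l\setminus B_{l+1}} .$$
Since $|O_l|\to0$ as $l\to\infty$, $\bigcap_lB_l=\emptyset$. If $(x',\tau)$ is a density point of $\{G\ne0\}$ and $x$ is interior to $R(x',\tau)$, then all $(x'',\tau'')$ near $(x',\tau)$ satisfy $x''\in R(x,\tau'')$, so $\mathcal AG(x)>0$. Thus $|R(x',\tau)\cap O_l|\to|R(x',\tau)|$ as $l\to-\infty$ and $(x',\tau)\in\bigcup_lB_l$. Hence $G=\sum_lG_l$ a.e., with disjoint supports, and in $L^2$.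

**Step 3: bounds for the pieces.** Let $(x',\tau)\in B_l\setminus B_{l+1}$. Then $R(x',\tau)\subset\tilde O_l$ and $|R(x',\tau)\cap(\tilde O_l\setminus O_{l+1})|\ge\frac12|R(x',\tau)|$. So, by Fubini,
$$\|G_l\|_{L^2}^2\le2\int_{\tilde O_l\setminus O_{l+1}}(\mathcal AG)^2dx\le C4^l|O_l| .$$
Let $F_l^*=\sup_Q|\int_Q\Psi_\tau G_{l,\tau}d\tau|$. As the kernel of $\Psi_\tau$ lives in $R(0,\tau)$, $F_l^*$ vanishes outside $\tilde O_l$. By Hölder and Step 1,
$$\int(F_l^*)^{1/2}\le|\tilde O_l|^{3/4}\|F_l^*\|_2^{1/2}\le C2^{l/2}|O_l| .$$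

**Step 4: summation.** We combine the pieces into a distribution estimate. For each $l$, a.e., $F^*\le(\sum_{i\le l}G_i)^*+\sum_{i>l}F_i^*$, where $(\cdot)^*$ is the maximal function built from the indicated $G$; indeed $(\sum_{i>N}G_i)^*\to0$ in $L^2$ as $N\to\infty$ by Step 1, hence a.e. along a subsequence. By Chebyshev in $L^2$ for the first term and in $L^{1/2}$ for the second, using $(\sum F_i^*)^{1/2}\le\sum(F_i^*)^{1/2}$,
$$|\{F^*>2^{l+1}\}|\le C4^{-l}\sum_{i\le l}4^i|O_i|+C2^{-l/2}\sum_{i>l}2^{i/2}|O_i| .$$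
Multiply by $2^{lp}$ and sum over $l$. As $1\le p\le\frac32$, $\sum_{l\ge i}2^{l(p-2)}\le C2^{i(p-2)}$ and $\sum_{l<i}2^{l(p-1/2)}\le C2^{i(p-1/2)}$ uniformly in $p$. So $\|F^*\|_p^p\le C\sum_i2^{ip}|O_i|\le C\|\mathcal AG\|_p^p$. ∎

For functions on $\mathbb R^B$ with $\Psi$ acting in the variables $A\subset B$, we apply Lemma 9.1 for a.e. fixed $x_{B\setminus A}$.

## 10. Writing a polyhedron as a signed sum of cones

The averages in our maximal function have symbols $\prod_i\varphi_e(e^{-v_i(s)}\xi_i)$. By (9.1) each is an integral over $j$ with the constraint $j_i\le v_i(s)$ for all $i\in B$: $n$ constraints governed by $k$ parameters. For $n=2$, $k=1$, $v(s)=(s,s)$, the remedy is the product rule,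
$$\mathbf 1[s>j_1]\,\mathbf 1[s>j_2]=\mathbf 1[j_1>j_2]\,\mathbf 1[s>j_1]+\mathbf 1[j_2>j_1]\,\mathbf 1[s>j_2]\qquad(j_1\ne j_2):$$
in each term the parameter $s$ meets only one constraint, located at a vertex $s=j_1$ or $s=j_2$. The following Lawrence–Varchenko type formula does this in general.

**Lemma 10.1.** Let $H$ be a real affine space of dimension $k\ge0$, and $w_1,\dots,w_n$ affine functions on $H$ whose linear parts span the dual of the direction space, such that no constant $w_i$ is $0$ and, at each point, the $w_i$ vanishing there have linearly independent linear parts. Let $\ell$ be affine and bounded below on $\Pi=\{w_i\ge0\ \forall i\}$, such that for every basis $A'$ ($k$ indices with independent linear parts) $\ell=\mathrm{const}+\sum_{i\in A'}\ell^{A'}_iw_i$ with all $\ell^{A'}_i\ne0$. Let $z_{A'}$ be the common zero of the $w_i$, $i\in A'$. If all $w_i(s)\ne0$, then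
$$\mathbf 1_\Pi(s)=\sum_{A'}\Big(\prod_{i\in A'}\operatorname{sgn}\ell_i^{A'}\Big)\,\mathbf 1\big[w_i(z_{A'})>0\ \forall i\notin A'\big]\,\mathbf 1\big[\ell_i^{A'}w_i(s)>0\ \forall i\in A'\big].$$

For $H=\mathbb R$, $w_1=s-1$, $w_2=3-s$, $\ell=s$: the basis $\{1\}$ gives $\mathbf 1[s>1]$, the basis $\{2\}$ (with $\ell_2=-1$, $z=3$) gives $-\mathbf 1[s>3]$, and the sum is $\mathbf 1_{[1,3]}$ off the endpoints.

*Proof.* Induction on $k$. For $k=0$, $H$ is a point, the only basis is $\emptyset$, and both sides are $\mathbf 1[w_i>0\ \forall i]$. Let $k\ge1$ and let $N(s)$ be the right side.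

**Step 1: the jumps of both sides agree.** We compare them across the hyperplanes. Let $w_i(s_0)=0$ for exactly one $i$; then $w_i$ is nonconstant. Cross $s_0$ from $w_i<0$ to $w_i>0$. A term with $i\in A'$ contains $\operatorname{sgn}(\ell_i)\mathbf 1[\ell_iw_i>0]$, which jumps by $+1$: from $0$ to $1$ if $\ell_i>0$, from $-1$ to $0$ if $\ell_i<0$. So this term contributes the jump
$$\prod_{m\in A'\setminus i}\operatorname{sgn}\ell_m^{A'}\cdot\mathbf 1[w_m(z_{A'})>0\ \forall m\notin A']\cdot\mathbf 1[\ell_m^{A'}w_m(s_0)>0\ \forall m\in A'\setminus i];$$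
other terms do not jump. The sum of these is the right side of the lemma at $s_0$ for $H_i=\{w_i=0\}$, the functions $w_m|_{H_i}$ $(m\ne i)$, and $\ell|_{H_i}$: the bases for $H_i$ are the sets $A'\setminus i$ with $A'\ni i$ a basis, with the same points $z_{A'}$ and the same coefficients of $\ell$.

The hypotheses are inherited by $H_i$. The restricted linear parts span. If $w_m|_{H_i}\equiv0$ for some $m\ne i$, then $w_m$ is the constant $0$, or $w_i,w_m$ vanish at a common point with dependent linear parts; both are excluded. If some $w_m$, $m\ne i$, vanish at a point of $H_i$, their linear parts together with that of $w_i$ are independent, so the restrictions are independent. And $\ell$ is bounded below on $\Pi\cap H_i$.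

By induction the jump of $N$ is $\mathbf 1_{\Pi\cap H_i}(s_0)$. This is also the jump of $\mathbf 1_\Pi$, since the other $w_m$ do not vanish at $s_0$.

**Step 2: the difference is constant.** Off the hyperplanes $N-\mathbf 1_\Pi$ is locally constant, and by Step 1 it does not change across a point lying on exactly one of the sets $\{w_i=0\}$. Two points off the hyperplanes can, after moving them slightly inside their open regions, be joined by a segment avoiding the sets $\{w_i=w_m=0\}$, $i\ne m$, which are empty or of codimension $2$. Hence $N-\mathbf 1_\Pi$ is constant.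

**Step 3: the constant is $0$.** We evaluate where $\ell$ is very negative. As $k\ge1$ and the $\ell^{A'}_i$ are nonzero, $\ell$ is nonconstant. If $\ell(s)$ is sufficiently negative, then $\mathbf 1_\Pi(s)=0$, and every term of $N$ vanishes, because $\ell_i^{A'}w_i(s)>0$ for all $i\in A'$ implies $\ell(s)=\ell(z_{A'})+\sum_{i\in A'}\ell^{A'}_iw_i(s)>\ell(z_{A'})$. ∎

## 11. Maximal functions over $k$-parameter linear families of scales

Let $V=\{(s,\sigma(s)):s\in\mathbb R^A\}\subset\mathbb R^B$, $B=A\sqcup J$, $|A|=k$, $n=|B|$, $\sigma$ linear; write $v_i(s)=s_i$ $(i\in A)$, $v_i=\sigma_i$ $(i\in J)$. For $f\ge0$ put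
$$M_Vf=\sup_sp_{e^{-v(s)}}*f,\qquad M^{\mathsf E}_Vf=\sup_s\mathcal E_sf,\qquad\mathcal E_s=\prod_{i\in B}\mathsf E^{(i)}_{e^{-v_i(s)}},$$
and let $X$, $X^{\mathsf E}$ be their norms on $L^p(\mathbb R^B)$. For $V=\{(s,s)\}\subset\mathbb R^2$, $M_V^{\mathsf E}$ is, up to constants, dominated by the maximal function over squares, whose norm is at most $C(p-1)^{-1}$, not $C(p-1)^{-2}$; here $k=1$.

Both are suprema of continuous functions and bounded by a constant times the iterated Hardy–Littlewood maximal function, so $X,X^{\mathsf E}<\infty$ for each $p>1$. For $b\in\mathbb R^B$ the maximal function $M_{V+b}$ over scales $e^{-v}$, $v\in V+b$, is conjugate to $M_V$ by a dilation and has the same norm; likewise for $M^{\mathsf E}$. Since $e_{2^r}\ge c2^{-r}$ on $|x|\le2^r$, we have $p_1\le C\sum_{r\ge0}2^{-r}e_{2^r}$, and so $X\le C\sum_{r\in\mathbb Z_+^B}2^{-|r|}X^{\mathsf E}=CX^{\mathsf E}$.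

**Proposition 11.1.** $X\le C(p-1)^{-k/p}$, with $C=C(n,\sigma)$.

*Proof.* For $k=0$ there is only one $s$ and $X\le1$. Let $k\ge1$ and $B_*=\{i:v_i\ne0\}\supset A$.

**Step 1: checking the hypotheses of Lemma 10.1.** For $j\in\mathbb R^{B_*}$ consider $w_i=v_i-j_i$, $i\in B_*$, on $H=\mathbb R^A$. They are nonconstant and their linear parts span. If some vanish at a common point with dependent linear parts, there is a nontrivial relation $\sum c_iv_i=0$ supported on a minimal dependent set, and then $\sum c_ij_i=0$. There are finitely many minimal dependent sets, each determining $c$ up to scaling, so this fails for a.e. $j$. Take $\ell=\sum_{i\in A}\ell_is_i$ with $\ell_i>0$ generic. For each of the finitely many bases $A'\subset B_*$ the coefficients of $\ell$ with respect to $(v_i)_{i\in A'}$ are nonzero linear forms in $(\ell_i)$, so we can choose $\ell$, independently of $j$, with all $\ell^{A'}_i\ne0$. And $\ell$ is bounded below on $\Pi_j=\{v_i(s)\ge j_i\ \forall i\in B_*\}\subset\{s_i\ge j_i,\ i\in A\}$.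

**Step 2: averages as integrals over quadrants.** This makes Lemma 9.1 applicable. By (9.1), for $\xi$ with nonzero coordinates,
$$\prod_{i\in B_*}\varphi_e(e^{-v_i(s)}\xi_i)=\int_{\mathbb R^{B_*}}\mathbf 1_{\Pi_j}(s)\prod_{i\in B_*}\psi_e(e^{-j_i}\xi_i)\,dj .$$
For fixed $s$ and a.e. $j$ all $v_i(s)\ne j_i$; insert Lemma 10.1. For a basis $A'$, $z_{A'}$ depends only on $j_{A'}$, linearly (it is the solution of $v_i(z)=j_i$, $i\in A'$); put $\sigma^{A'}_i(j_{A'})=v_i(z_{A'})$ for $i\in B\setminus A'$. So $V$ is also the graph of $\sigma^{A'}$ over $\mathbb R^{A'}$. Integrate over $j_i<v_i(z_{A'})$, $i\in B_*\setminus A'$, by (9.1), and include the factors with $v_i=0$: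
$$\prod_{i\in B}\varphi_e(e^{-v_i(s)}\xi_i)=\sum_{A'}\pm\int_{Q_s^{A'}}\prod_{i\in A'}\psi_e(e^{-j_i}\xi_i)\prod_{i\in B\setminus A'}\varphi_e(e^{-\sigma_i^{A'}(j)}\xi_i)\,dj,$$
where $Q_s^{A'}=\{j\in\mathbb R^{A'}:\ell_i^{A'}(v_i(s)-j_i)>0,\ i\in A'\}$ is a quadrant; the signs do not depend on $s$. Let $0\le f\in C_c^\infty$, $f\ne0$. Since $\int\prod|\psi_e(e^{-j_i}\xi_i)|dj\le C$ and $\hat f\in L^1$, with absolute convergence at every $x$,
$$\mathcal E_sf=\sum_{A'}\pm c_\zeta^k\int_{Q_s^{A'}}\Psi_j^{A'}G_j^{A'}\,dj,\qquad G_j^{A'}=\Psi_j^{A'}\prod_{i\notin A'}\mathsf E^{(i)}_{e^{-\sigma_i^{A'}(j)}}f,$$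
$\Psi_j^{A'}$ being the operator of Section 9 in the variables $A'$.

**Step 3: the self-improving inequality.** We bound $X^{\mathsf E}$ by a power of $X$ smaller than one. Apply Lemma 9.1 to $G^{A'}\mathbf 1_{j\in K}$ and let the compact boxes $K$ increase: writing $F_{Q\cap K}$ for the integral over $Q\cap K$, pointwise $\sup_Q|F_Q|\le\liminf_K\sup_Q|F_{Q\cap K}|$, and Fatou applies. Then apply Proposition 8.2 with $A'$ in place of $A$, $b_i=1$, $a=1$, $\theta_i(u)=\mathrm iug(u)$, $\vartheta_i=\varphi_e$, $y(j)=e^{-v(z_{A'}(j))}$. As $j$ runs through $\mathbb R^{A'}$, $v(z_{A'}(j))$ runs through $V$, so the maximal function there is $M_Vf$. Hence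
$$\|M_V^{\mathsf E}f\|_p\le C\sum_{A'}\|\mathcal A_{A'}G^{A'}\|_p\le C\|M_Vf\|_p^{(2-p)/2}(p-1)^{-k/2}\|f\|_p^{p/2}\le CX^{(2-p)/2}(p-1)^{-k/2}\|f\|_p .$$
For general $0\le f\in L^p$ take $0\le f_m\in C_c^\infty$, $f_m\to f$ in $L^p$; then $\mathcal E_sf_m\to\mathcal E_sf$ pointwise for each $s$, so $M_V^{\mathsf E}f\le\liminf M_V^{\mathsf E}f_m$, and the bound extends by Fatou. So $X\le CX^{\mathsf E}\le CX^{1-p/2}(p-1)^{-k/2}$. As $0<X<\infty$, we may divide: $X^{p/2}\le C(p-1)^{-k/2}$. ∎

## 12. Proof of Theorem U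

Bounded compactly supported functions are dense in $L^p$, and each is a combination of four elements of $\mathcal N\cup\{0\}$ of no larger norm. So let $f\in\mathcal N$, $k\ge1$, and $F=T_af\in L^2$. Write $\Delta_\tau=\prod_{i\in A}\psi_i(e^{-\tau_i}D_i)\prod_{i\in J}\chi_i(e^{-\sigma_i(\tau)}D_i)$, so that $T_a=\int a(\tau)\Delta_\tau\,d\tau$, and let $\Psi^A_t=\prod_{i\in A}\Psi^{(i)}_{e^{-t_i}}$.

**Step 1: reduction to square functions.** We dominate $\|F\|_p$ by norms $\|\mathcal A_AG^{(r)}\|_p$. By (9.1) and Plancherel, $F=\lim_m(-c_\zeta)^k\int_{[-m,m]^A}\Psi^A_t(\Psi^A_tF)\,dt$ in $L^2$. With $\tau=t+r$,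
$$\Psi_t^AF=\int_{\mathbb R^A}G_t^{(r)}dr,\qquad G_t^{(r)}=a(t+r)\,\Psi_t^A\Delta_{t+r}f .$$
All symbols are absolutely and boundedly integrable, so, pairing with test functions and using Fubini, $\int_{[-m,m]^A}\Psi_t^A\Psi_t^AF\,dt=\int_{\mathbb R^A}\big(\int_{[-m,m]^A}\Psi_t^AG_t^{(r)}dt\big)dr$ weakly. By Lemma 9.1 (with $Q=\mathbb R^A$, $K=[-m,m]^A$), Minkowski, and Fatou along an a.e. convergent subsequence of $m\to\infty$,
$$\|F\|_p\le C\int_{\mathbb R^A}\|\mathcal A_AG^{(r)}\|_p\,dr.\tag{12.1}$$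

**Step 2: decay in $r$.** We put $G^{(r)}$ into the form of Proposition 8.2 with small $\epsilon_i$, so that the integral in (12.1) converges. For $i\in A$ the operator in $x_i$ has symbol $\mathrm iy\xi_i\,g(y\xi_i)\,\psi_i(e^{-r_i}y\xi_i)$ with $y=e^{-t_i}$.

* If $r_i\ge0$, put $y_i(t)=e^{-t_i}$, $b_i=1$. The symbol is $\theta(y_i\xi_i)$, $\theta(u)=\mathrm iu\ell(u)$, $\ell(u)=g(u)\psi_i(e^{-r_i}u)$. From $|\partial_u^j[\psi_i(e^{-r_i}u)]|\le Ce^{-2r_i}|u|^{2-j}$ $(j\le2)$ we get $\|\ell\|_*\le Ce^{-2r_i}\le Ce^{-|r_i|}$.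
* If $r_i<0$, put $y_i(t)=e^{-r_i}e^{-t_i}$, $b_i=e^{-r_i}\ge1$. With $w=y_i(t)\xi_i$ the symbol is $\theta(w)=\mathrm iw\ell(w)$, $\ell(w)=e^{r_i}g(e^{r_i}w)\psi_i(w)$, and $\|\ell\|_*\le Ce^{-|r_i|}$.

For $i\in J$ put $y_i(t)=e^{-\sigma_i(t+r)}$; the kernels of $\chi_i$ are continuous and bounded by $C(1+x^2)^{-1}$.

**Step 3: the maximal function.** We identify the $Mf$ of Proposition 8.2. With $\tau=t+r$ and $r^+=(\max(r_i,0))_i$ we have $y(t)=e^{-(\tau-r^+,\,\sigma(\tau))}$. So $Mf=M_{V-(r^+,0)}f$ with $V$ the graph of $\sigma$, and this maximal operator has norm $X$. Proposition 8.2 gives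
$$\|\mathcal A_AG^{(r)}\|_p\le C\prod_{i\in A}e^{-|r_i|}\,X^{(2-p)/2}(p-1)^{-k/2}\|f\|_p .$$

**Step 4: the exponent.** We insert the maximal bound. By (12.1) and Proposition 11.1,
$$\|T_af\|_p\le C(p-1)^{-\frac{k(2-p)}{2p}-\frac k2}\|f\|_p=C(p-1)^{-k/p}\|f\|_p\le C(p-1)^{-k}\|f\|_p .$$
This proves Theorem U, hence (6.3). ∎

## 13. Boundedness on $L^1$

The bounds (4.1) and (6.3) give the two-sided estimate of Theorem 3.2, and Lemma 3.3 gives $0\le k(S)\le d-1$ and the description of $k(S)=0$. It remains to prove that $R_S$ is bounded on $L^1$ if and only if $k(S)=0$.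

Let $k(S)=0$. By (6.3), $\|R_S\|_p\le C$ for $1<p\le\frac32$. For $F\in L^1\cap L^2(\mathbb R^d,E)$ we have $\|F\|_p\to\|F\|_1$ as $p\to1$ (dominate $|F|_E^p$ by $|F|_E+|F|_E^2$), and Fatou gives
$$\|R_SF\|_1\le\liminf_{p\to1}\|R_SF\|_p\le C\|F\|_1 ,$$
so $R_S$ is bounded on $L^1$.

Conversely, if $R_S$ is bounded on $L^1$, interpolation with $L^2$ bounds $\|R_S\|_p$ uniformly for $1<p<2$. By (4.1) this excludes $k(S)\ge1$, so $k(S)=0$.

Thus if $R_S$ is not bounded on $L^1$, then $1\le k(S)\le d-1$, and the two-sided estimate is (1.2) with the integer $k=k(S)$. This proves Theorem 3.2 and the conjecture. $\blacksquare$
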